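# Equalized claims and ruin: Schur-convexity in homogeneous risk models

## 1. Claims of fixed sizes at independent uniform times

Fix an integer $n\ge 1$, numbers $u\ge 0$, $c>0$, $t>0$, and a vector $x=(x_1,\dots,x_n)$ with nonnegative entries. Throw $n$ points $U_1,\dots,U_n$ independently and uniformly into $(0,1]$, and pay an amount $x_i$ at time $U_i$. Meanwhile money comes in at constant rate $ct$, on top of an initial reserve $u$. Define
$$\Psi_u(x)=\mathbb P\Big(\exists\,\tau\in(0,1]:\ \sum_{i=1}^n x_i\mathbf 1\{U_i\le\tau\}>u+ct\,\tau\Big).$$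
This is the probability that, at some time, we have paid out more than we have. Since the $U_i$ are i.i.d., $\Psi_u(x)$ is a symmetric function of $x_1,\dots,x_n$.

For $n=1$ the payment $x_1$ causes trouble exactly when $x_1>u+ct\,U_1$, so
$$\Psi_u(x_1)=\min\Big\{\frac{(x_1-u)^+}{ct},\,1\Big\}.$$

The whole lecture is about how $\Psi_u(x)$ reacts when money is moved between two coordinates with the total $s=x_1+\dots+x_n$ kept fixed. We shall find that, with $ct=1$ and $b=1+u-s>0$,
$$\Psi_u(x)=(\text{a term depending on }x_1,x_2\text{ only through }x_1+x_2)+b\,\big[H(b+x_1)+H(b+x_2)\big],$$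
where $H$ is an explicit function built from $x_3,\dots,x_n$, and that $H$ is *convex*. Hence bringing two claims closer together never raises $\Psi_u$.

This serves to settle the following question. An insurer faces random claims at random times. Replace every claim by the average of all the claims, keeping the arrival times. Does this always make ruin less likely, or at least not more likely?

## 2. The risk model and the De Vylder–Goovaerts conjecture

**Definition (homogeneous risk model on $[0,t]$).** Let $N_t\in\{0,1,2,\dots\}$ be the number of claims in $[0,t]$ and $T_1<\dots<T_{N_t}$ their arrival times.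

(i) For every $n>0$, conditionally on $N_t=n$, the vector $(T_1,\dots,T_n)$ has the constant density $n!/t^n$ on $W_{t,n}=\{0<t_1<\dots<t_n\le t\}$.

(ii) The claim amounts $X_1,X_2,\dots$ are i.i.d., nonnegative, and independent of the arrival times.

Assumption (i) says that the arrival times are $n$ independent uniform points of $(0,t]$, listed in increasing order. For $n=2$ and $t=1$ the density is $2$ on the triangle $0<t_1<t_2\le 1$. The Poisson process satisfies (i), but the law of $N_t$ is left free here.

The reserve is $R_\tau=u+c\tau-S_\tau$ with $S_\tau=\sum_{i\le N_\tau}X_i$, where $N_\tau$ is the number of claims in $[0,\tau]$, and the ruin probability is $\psi(t,u)=\mathbb P(\inf_{0<\tau\le t}R_\tau<0)$. Between claims $R$ increases, so it can first become negative only at a claim instant. With $T_0=0$, $E_i=T_i-T_{i-1}$ and $Y_i=X_i-cE_i$ we have $\sum_{i\le k}Y_i=\sum_{i\le k}X_i-cT_k$. Therefore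
$$\psi(t,u)=\sum_{n\ge1}\mathbb P(N_t=n)\,\psi_n(t,u),\qquad \psi_n(t,u)=\mathbb P(Z_n>u),\qquad Z_n=\max_{1\le k\le n}\Big(\sum_{i=1}^kY_i\Big)^+,$$
where the law is the conditional one given $N_t=n$.

In the **model with equalized claim amounts** the arrival times are the same, and each claim amount is replaced by $\bar X_{N_t}=\frac1{N_t}\sum_{i\le N_t}X_i$. Its ruin probabilities are written $\psi^\sim$ and $\psi_n^\sim$.

**Conjecture (De Vylder and Goovaerts).** In any homogeneous risk model, $\psi^\sim(t,u)\le\psi(t,u)$ for all $u\ge0$.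

The following is known from De Vylder and Goovaerts: the conjecture is equivalent to $\psi^\sim_n(t,u)\le\psi_n(t,u)$ for all $n\ge 1$, $u\ge 0$; the case $n=1$ is an equality; the inequality holds for $n=2$; and $\psi^\sim(t,0)=\psi(t,0)$. The problem is taken from "On The De Vylder And Goovaerts Conjecture About Ruin For Equalized Claims". We shall prove that the conjecture is true.

A random vector is *exchangeable* if its law is invariant under all permutations of coordinates. For example, a uniformly random ordering of the numbers $0,a$ is exchangeable, and an i.i.d. vector is exchangeable. In place of (ii) we shall only use this weaker assumption: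

(ii$'$) given $N_t=n$, the vector $(X_1,\dots,X_n)$ is exchangeable, nonnegative and independent of the arrival times.

The first lemma connects the model with Section 1.

**Lemma 1 (reduction).** Under (i) and (ii$'$), with $X=(X_1,\dots,X_n)$ and $\bar X_n=\frac1n\sum_{i\le n} X_i$,
$$\psi_n(t,u)=\mathbb E\,\Psi_u(X),\qquad \psi^\sim_n(t,u)=\mathbb E\,\Psi_u(\bar X_n,\dots,\bar X_n).$$

**Proof.** Condition on $N_t=n$. Let $U_1,\dots,U_n$ be i.i.d. uniform on $(0,1]$ and independent of $X$. They are a.s. distinct; let $\pi$ be the permutation with $U_{\pi(1)}<\dots<U_{\pi(n)}$. By (i), $(U_{\pi(k)})_{k\le n}$ has the law of $(T_k/t)_{k\le n}$. The permutation $\pi$ is independent of the pair (order statistics, $X$). For each fixed permutation $\rho$, exchangeability says that $(X_{\rho(k)})_k$ has the law of $X$, and it is independent of the order statistics. Averaging over the values $\rho$ of $\pi$, we see that $(X_{\pi(k)},U_{\pi(k)})_{k\le n}$ has the same law as $(X_k,T_k/t)_{k\le n}$.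

Since $u\ge 0$, the event $Z_n>u$ means that $\sum_{j\le k}X_j>u+cT_k$ for some $k$. In the coupled version this reads: $\sum_{j\le k}X_{\pi(j)}>u+ct\,U_{\pi(k)}$ for some $k$. That is the same as the existence of $\tau\in(0,1]$ with $\sum_iX_i\mathbf 1\{U_i\le\tau\}>u+ct\tau$. Indeed, given $k$, take $\tau=U_{\pi(k)}$. Conversely, given $\tau$, let $k=\#\{i:U_i\le\tau\}$. Since $u+ct\tau>0$, the sum is positive, so $k\ge1$; and $U_{\pi(k)}\le\tau$ gives $u+ct\,U_{\pi(k)}\le u+ct\tau<\sum_{j\le k}X_{\pi(j)}$. Integrating first over the $U_i$ and then over $X$ gives the first formula.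

The vector $(\bar X_n,\dots,\bar X_n)$ is also exchangeable, nonnegative and independent of the arrival times, so the second formula is the first one applied to it. $\blacksquare$

So it suffices to prove $\Psi_u(\bar x,\dots,\bar x)\le\Psi_u(x)$ for each fixed vector $x$.

## 3. Majorization and the statements

For $x\in\mathbb R^n$ let $x_{[1]}\ge\dots\ge x_{[n]}$ be its entries in decreasing order.

**Definition (majorization).** We write $x\prec z$ ("$x$ is majorized by $z$") if $\sum_{i\le k}x_{[i]}\le\sum_{i\le k}z_{[i]}$ for $k=1,\dots,n$, with equality for $k=n$. If only the inequalities for $k=1,\dots,n$ are required, $x$ is *weakly submajorized* by $z$. A real function $f$ is *Schur-convex* if $x\prec z$ implies $f(x)\le f(z)$.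

For example $(1,1,1)\prec(2,1,0)\prec(3,0,0)$, while $(3,3,0)$ and $(4,1,1)$ are not comparable, since $3<4$ but $3+3>4+1$. The vector $(1,1)$ is weakly submajorized by $(2,1)$ but not majorized by it.

**Definition (transfer).** A transfer replaces two coordinates $z_i,z_j$ by $z_i',z_j'$ with $z_i'+z_j'=z_i+z_j$ and both $z_i',z_j'$ in the interval from $\min(z_i,z_j)$ to $\max(z_i,z_j)$.

Throughout, $[n]=\{1,\dots,n\}$, $x_B=\sum_{i\in B}x_i$, $s=x_{[n]\text{-sum}}=\sum_{i\le n}x_i$ and $\bar x=s/n$. (From now on $x_B$ with $B=[n]$ always means the total, and decreasing order is written out in words where needed.)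

**Theorem 1.** $\Psi_u$ is Schur-convex on $[0,\infty)^n$. In particular $\Psi_u(x)\ge\Psi_u(\bar x,\dots,\bar x)$.

**Theorem 2 (the conjecture).** Under (i) and (ii$'$), in particular in every homogeneous risk model, $\psi_n^\sim(t,u)\le\psi_n(t,u)$ for all $n\ge1$, $u\ge0$. Hence $\psi^\sim(t,u)\le\psi(t,u)$ for all $u\ge0$.

**Theorem 3 (equality cases).** Equality $\Psi_u(x)=\Psi_u(\bar x,\dots,\bar x)$ holds if and only if at least one of the following holds: all $x_i$ are equal; $s\le u$; $s\ge u+ct$; $\min_ix_i\ge u$; $\min_ix_i\ge s-u$. Consequently, under (i) and (ii$'$), $\psi_n^\sim(t,u)<\psi_n(t,u)$ if and only if, with $S_n=\sum_{i\le n}X_i$,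
$$\mathbb P\big(u<S_n<u+ct,\ \min_{i\le n}X_i<\min(u,S_n-u),\ X_1,\dots,X_n\text{ not all equal}\big)>0 .$$

**Theorem 4 (further consequences).**
(a) If $x$ is weakly submajorized by $y$ (both in $[0,\infty)^n$), then $\Psi_u(x)\le\Psi_u(y)$.
(b) $\Psi_u(\bar x,\dots,\bar x)\le\Psi_u(x)\le\min\{(s-u)^+/(ct),1\}$, and both bounds are attained for given $n$ and $s$.
(c) Exchangeability cannot simply be dropped.

Schur-convexity can be tested on two coordinates at a time, by the following classical fact (Hardy–Littlewood–Pólya; see Marshall, Olkin & Arnold, *Inequalities: Theory of Majorization and Its Applications*, 2nd ed., Lemma 2.B.1).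

**Lemma 2.** If $x\prec z$, then $x$ is obtained from $z$ by finitely many transfers and permutations.

**Proof.** After permutations, both vectors are in decreasing order. Suppose $x\ne z$. The first index where they differ has $x_i<z_i$, because of the partial-sum inequalities. The last index where they differ has $x_i>z_i$, because the totals agree and so the tail sums of $x$ are at least those of $z$. Let $j$ be the largest index with $x_j<z_j$, and $k>j$ the smallest index beyond $j$ with $x_k>z_k$. Then $x_i=z_i$ for $j<i<k$, and $z_j>x_j\ge x_k>z_k$. Put $\delta=\min(z_j-x_j,\,x_k-z_k)$, and let $z'$ be $z$ with $z_j$ lowered by $\delta$ and $z_k$ raised by $\delta$. Since $z_j\ge z_j'\ge x_j\ge x_k\ge z_k'\ge z_k$, this is a transfer. Because $x_i=z_i$ strictly between $j$ and $k$, and $z'_j\ge x_j$, $z'_k\le x_k$, the vector $z'$ is still decreasing. Its partial sums differ from those of $z$ only for $j\le m<k$, and there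
$$\sum_{i\le m}(z'_i-x_i)=\sum_{i<j}(z_i-x_i)+(z'_j-x_j)\ge0 .$$
So $x\prec z'$, and $z'$ agrees with $x$ in at least one more coordinate than $z$ does. Repeat; after finitely many steps we reach $x$. $\blacksquare$

For the target $(\bar x,\dots,\bar x)$ there is an even simpler procedure, which we call *leveling*. While some coordinate exceeds $\bar x$, another is below $\bar x$. Move these two toward each other, keeping their sum, until one of them equals $\bar x$. After at most $n-1$ transfers all coordinates equal $\bar x$.

**Normalization.** Dividing $x$ and $u$ by $ct$ changes neither the event defining $\Psi_u$ nor the shape of the conditions in the theorems, so *in Sections 4–9, and in the proofs of Theorems 1 and 3, $ct=1$*. We put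
$$w=s-u,\qquad b=1-w=1+u-s .$$
If $w\le0$, then $\Psi_u(x)=0$, since payments never exceed $s\le u$. If $w\ge1$, then $\Psi_u(x)=1$: almost surely $\tau=\max_iU_i$ is less than $1$, and at that time the payments are $s\ge u+1>u+\tau$. The interesting range is $0<w<1$.

## 4. Two claims by hand, and why the arrival times cannot be frozen

Let $n=2$ and $0<w<1$. Let $T_1<T_2$ be the ordered times. If the first claim to arrive is $x_i$ and the second is $x_j$, ruin occurs iff $x_i>u+T_1$ or $s>u+T_2$. Since $x_i-u=w-x_j$, this is
$$T_1<w-x_j\qquad\text{or}\qquad T_2<w .$$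
We have $\mathbb P(T_2<w)=w^2$. For $0\le v\le w$, $\mathbb P(T_1<v,\ T_2\ge w)=2v(1-w)$. Each order of the two claims has probability $\tfrac12$, so
$$\Psi_u(x_1,x_2)=w^2+(1-w)\big[(w-x_1)^++(w-x_2)^+\big].\tag{1}$$
The function $v\mapsto(w-v)^+$ is convex, so (1) can only decrease under a transfer. This settles $n=2$. For instance $u=\frac14$ and $x=(0,\frac12)$ give $w=\frac14$ and $\Psi_u=\frac1{16}+\frac34\cdot\frac14=\frac14$, while $x=(\frac14,\frac14)$ gives $\frac1{16}$.

For general $n$, the first thing one would try is to compare the two systems at the same arrival times, perhaps after averaging over the order in which the given sizes arrive. This fails already for $n=2$. Take $u=0$ and sizes $0,a$ with $0<a<1$, against $\frac a2,\frac a2$. Suppose $T_1<\frac a2$ and $T_2>a$, an event of probability $2\cdot\frac a2(1-a)=a(1-a)>0$.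

- The equalized system is ruined at $T_1$, since $\frac a2>T_1$.
- With order $(0,a)$ there is no ruin, since $0<T_1$ and $a<T_2$. With order $(a,0)$ there is ruin, since $a>T_1$. The average over the two orders is $\frac12$.

So, given these arrival times, equalizing raises the ruin probability from $\frac12$ to $1$. The compensation comes from other arrival times: on $\{\frac a2\le T_1<a,\ T_2>a\}$, which also has probability $a(1-a)$, the values are $\frac12$ for sizes $0,a$ and $0$ for the equalized system. The inequality is therefore false for frozen arrival times, and appears only after integration over the uniform law. We must actually integrate, and for that we want a formula like (1) for every $n$.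

## 5. Reading time backward: a formula for $\Psi_u$

Forward in time, the reserve crosses level $0$ by a jump, and the crossing time can be anything. Read from the end of the interval, the relevant path rises with slope $1$ and jumps down, so it reaches a level from below *continuously*. The hitting time is then determined by the set of claims already seen, and takes only finitely many values. The conditional probability of not having hit earlier is given by a ballot-type lemma.

**Lemma 3 (ballot lemma).** Let $\sigma>0$, let $W_1,\dots,W_k$ be i.i.d. uniform on $[0,\sigma)$, $a_i\ge0$, and $a=\sum_ia_i<\sigma$. Then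
$$\mathbb P\Big(\sum_ia_i\mathbf 1\{W_i<q\}<q\ \ \forall q\in(0,\sigma]\Big)=1-\frac a\sigma .$$

**Proof.** Induction on $k$. For $k=0$ both sides are $1$. Let $k\ge1$. The maximum of the $W$'s has density $kv^{k-1}/\sigma^k$ on $(0,\sigma)$; its index is uniform on $[k]$ and independent of its value. Given that the maximum is $W_i=v$, the others are i.i.d. uniform on $[0,v)$. For $q\le v$ the variable $W_i$ does not contribute, so the condition on $(0,v]$ is the analogous event for the other $k-1$ variables. For $q\in(v,\sigma]$ all variables contribute, so the condition is $a<q$ for all such $q$, that is, $v\ge a$. If $v>a$, the sum of the other $a_j$'s is $a-a_i\le a<v$, so the induction hypothesis gives conditional probability $1-(a-a_i)/v$. Averaging over the uniform index $i$ gives $1-\frac{(k-1)a}{kv}$. Hence the probability equals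
$$\int_a^\sigma\frac{kv^{k-1}}{\sigma^k}\Big(1-\frac{(k-1)a}{kv}\Big)dv=\sigma^{-k}\int_a^\sigma\big(kv^{k-1}-(k-1)av^{k-2}\big)dv=\sigma^{-k}\big[v^k-av^{k-1}\big]_a^\sigma=1-\frac a\sigma .\qquad\blacksquare$$

**Lemma 4.** If $b\le0$, then $\Psi_u(x)=1$. If $b>0$, then, with $\sigma_B=b+x_B$,
$$\Psi_u(x)=b\sum_{B\subset[n],\ \sigma_B<1}\sigma_B^{|B|-1}(1-\sigma_B)^{n-|B|}.\tag{2}$$

**Proof.** The case $b\le0$ is the case $w\ge1$ treated in Section 3. Let $b>0$.

**Step 1: reverse time.** The aim is to rewrite ruin as an upcrossing. Put $V_i=1-U_i$; these are i.i.d. uniform on $[0,1)$. For $r\in[0,1)$ put $D_r=r-\sum_ix_i\mathbf 1\{V_i\le r\}$. With $\sigma=1-\tau\in[0,1)$ we have $U_i\le\tau$ iff $V_i\ge\sigma$, so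
$$\sum_ix_i\mathbf 1\{U_i\le\tau\}=s-\sum_ix_i\mathbf 1\{V_i<\sigma\}.$$
This exceeds $u+\tau=u+1-\sigma$ iff $\sigma-\sum_ix_i\mathbf 1\{V_i<\sigma\}>1+u-s$. Ruin therefore occurs iff
$$\exists\,\sigma\in[0,1):\quad D_{\sigma-}:=\sigma-\sum_ix_i\mathbf 1\{V_i<\sigma\}>b.\tag{3}$$

**Step 2: ruin is a hitting event.** The path $D$ is right-continuous, has slope $1$ and only downward jumps, and a.s. $D_0=0$. Let $T=\inf\{r\in[0,1):D_r\ge b\}$, with $\inf\emptyset=\infty$. We claim that a.s. (3) holds iff $T<1$.

If (3) holds at $\sigma$, then $\sigma>0$, because the expression $D_{0-}$ is $0<b$. Since $D_{\sigma-}$ is the left limit of $D$ at $\sigma$ and exceeds $b$, we have $D_r>b$ for some $r<\sigma$, so $T<1$. Conversely, let $T<1$. Right-continuity gives $D_T\ge b$, so $T>0$ a.s. For $r<T$ we have $D_r<b$, so $D_{T-}\le b$; and $D_T\le D_{T-}$ since jumps are downward. Hence $D_T=b$. For $\sigma>T$ close enough to $T$ no $V_i$ lies in $(T,\sigma)$, so $D_{\sigma-}=b+(\sigma-T)>b$ and (3) holds.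

**Step 3: list the possible hitting times.** If $T<1$ and $B=\{i:V_i\le T\}$, then $b=D_T=T-x_B$, so $T=\sigma_B<1$. Thus, up to null events, $\{T<1\}$ is contained in the union over $B$ with $\sigma_B<1$ of
$$G_B=\big\{\{i:V_i\le\sigma_B\}=B,\ \ D_r<b\ \ \forall r<\sigma_B\big\}.$$
Conversely, on $G_B$ with $\sigma_B<1$ we have $D_{\sigma_B}=\sigma_B-x_B=b$, so $T=\sigma_B$ and $B=\{i:V_i\le T\}$. In particular $T<1$, and the $G_B$ are disjoint. So $\Psi_u(x)=\sum_{B:\sigma_B<1}\mathbb P(G_B)$.

**Step 4: compute $\mathbb P(G_B)$.** Write $\sigma=\sigma_B\in(0,1)$. The first condition in $G_B$ has probability $\sigma^{|B|}(1-\sigma)^{n-|B|}$. Given it, the variables $W_i=\sigma-V_i$, $i\in B$, are i.i.d. uniform on $[0,\sigma]$, which differs from $[0,\sigma)$ only by a null event. Given the first condition $D_\sigma=b$, so the second condition says, with $q=\sigma-r\in(0,\sigma]$,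
$$0<D_\sigma-D_{\sigma-q}=q-\sum_{i\in B}x_i\mathbf 1\{\sigma-q<V_i\le\sigma\}=q-\sum_{i\in B}x_i\mathbf 1\{W_i<q\}\qquad\forall q\in(0,\sigma].$$
By Lemma 3 with $a=x_B=\sigma-b<\sigma$, this has conditional probability $1-x_B/\sigma=b/\sigma$. Hence $\mathbb P(G_B)=b\,\sigma^{|B|-1}(1-\sigma)^{n-|B|}$, and summing gives (2). $\blacksquare$

The set $B=[n]$ never contributes, since $\sigma_{[n]}=b+s=1+u\ge1$. So every term that occurs has a positive exponent $n-|B|$, and we may replace $(1-\sigma_B)^{n-|B|}$ by $\big((1-\sigma_B)^+\big)^{n-|B|}$ and sum over all $B\ne[n]$. As a check, for $n=2$ and $0<w<1$ the set $B=\emptyset$ gives $(1-b)^2=w^2$ and $B=\{i\}$ gives $b(1-b-x_i)^+=(1-w)(w-x_i)^+$, which is (1).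

## 6. Two coordinates at a time: the function $H_y$

For $N\ge0$, $y\in[0,\infty)^N$ and $\ell>0$ put $\sigma_C=\ell+y_C$ for $C\subset[N]$, and
$$H_y(\ell)=\sum_{C\subset[N]}\sigma_C^{|C|}\big((1-\sigma_C)^+\big)^{N+1-|C|}.\tag{4}$$

Let $n\ge2$ and $b>0$. Fix $y=(x_3,\dots,x_n)$, so $N=n-2$, and look at (2) as a function of $x_1,x_2$ with $x_1+x_2$ fixed. Then $s$ and $b$ are fixed. Terms with $B\supset\{1,2\}$ depend only on $x_1+x_2$, and terms with $B\cap\{1,2\}=\emptyset$ do not involve $x_1,x_2$. For $B=\{1\}\cup C$ with $C\subset\{3,\dots,n\}$ we have $\sigma_B=(b+x_1)+x_C$, $|B|-1=|C|$, and $n-|B|=(n-2)+1-|C|$. Summing over $C$ gives $H_y(b+x_1)$; the sets $B=\{2\}\cup C$ give $H_y(b+x_2)$. Therefore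
$$\Psi_u(x)=(\text{terms unchanged})+b\,\big[H_y(b+x_1)+H_y(b+x_2)\big].\tag{5}$$

So everything depends on whether $H_y$ is convex. For $N=0$, $H(\ell)=(1-\ell)^+$ is convex, which is the computation of Section 4. For larger $N$ one would try to show that each term of (4) is convex. This breaks down at $N=1$, i.e. three claims. There
$$H_y(\ell)=\big((1-\ell)^+\big)^2+(\ell+y)(1-\ell-y)^+ ,$$
and the second term is strictly concave on $(0,1-y)$ when $0<y<1$. Yet on that interval the $\ell^2$'s cancel:
$$H_y(\ell)=\begin{cases}1+y-y^2-(1+2y)\ell, & 0<\ell\le1-y,\\ (1-\ell)^2,& 1-y\le\ell\le1,\\ 0,&\ell\ge1.\end{cases}\tag{6}$$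
The slope at $1-y$ goes from $-(1+2y)$ on the left to $-2y$ on the right, an upward jump of exactly $1$. So $H_y$ is convex, through cancellation between different sets $C$.

How can the cancellation be organized for all $N$? Differentiate one term:
$$\frac{d}{d\ell}\,\sigma^{|C|}(1-\sigma)^{N+1-|C|}=|C|\,\sigma^{|C|-1}(1-\sigma)^{N+1-|C|}-(N+1-|C|)\,\sigma^{|C|}(1-\sigma)^{N-|C|}.$$
The factor $|C|$ counts the ways to remove an element from $C$, and $N-|C|$ counts the elements outside $C$. Removing one element $i$ leads to a sum of the same kind for $y$ with $y_i$ deleted, at argument $\ell+y_i$ in the first case and $\ell$ in the second. One copy of $\sigma^{|C|}(1-\sigma)^{N-|C|}$ is left over. So we need the companion function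
$$K_y(\ell)=\sum_{C\subset[N]}\sigma_C^{|C|}(1-\sigma_C)^{N-|C|}\mathbf 1\{\sigma_C<1\},\tag{7}$$
and we expect $H_y'$ to be $-K_y$ plus differences of lower-order $H$'s. A convex function has nondecreasing differences, so an induction becomes possible, provided that $K_y$ is nonincreasing.

## 7. Monotonicity of $K_y$ and convexity of $H_y$

Write $|y|=y_1+\dots+y_N$. For $N\ge1$ let $K^{(i)},H^{(i)}$ be the functions (7), (4) for $y$ with $y_i$ deleted ($N-1$ parameters). Every term of $H_y$ has exponent $N+1-|C|\ge1$, so $H_y$ is continuous. Every term of $K_y$ with $C\ne[N]$ is continuous for the same reason. The term $C=[N]$ is $\sigma_{[N]}^N\mathbf 1\{\sigma_{[N]}<1\}$. If $1-|y|>0$, this term drops by exactly $1$ at $\ell=1-|y|$, and the value at that point is the right limit. If $1-|y|\le0$, the term vanishes on $(0,\infty)$. Apart from this, $K_y$ is continuous.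

For $N=1$, $0<y<1$, one finds $K_y(\ell)=1+y$ on $(0,1-y)$, $1-\ell$ on $[1-y,1)$, and $0$ on $[1,\infty)$.

**Lemma 5.** $K_y$ is nonincreasing and $H_y$ is convex on $(0,\infty)$.

**Proof.**

**Step 1: two recursions.** The aim is to express $K_y'$ and $H_y'$ through the functions with one parameter fewer. Let $N\ge1$ and let $\ell>0$ lie outside the finite exceptional set $\{1-y_C:C\subset[N]\}$. Terms with $\sigma_C>1$ vanish near $\ell$. Differentiating the others,
$$K_y'(\ell)=\sum_{C:\sigma_C<1}\Big[|C|\sigma_C^{|C|-1}(1-\sigma_C)^{N-|C|}-(N-|C|)\sigma_C^{|C|}(1-\sigma_C)^{N-1-|C|}\Big],$$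
$$H_y'(\ell)=\sum_{C:\sigma_C<1}\Big[|C|\sigma_C^{|C|-1}(1-\sigma_C)^{N+1-|C|}-(N-|C|)\sigma_C^{|C|}(1-\sigma_C)^{N-|C|}\Big]-K_y(\ell),$$
where terms with coefficient zero are read as $0$. On the other hand, the exponent of $(1-\sigma_C)^+$ in $H^{(i)}$ is $(N-1)+1-|C|=N-|C|$, and each $C\subset[N]$ omits $N-|C|$ indices. Hence
$$\sum_iH^{(i)}(\ell)=\sum_i\sum_{C\not\ni i}\sigma_C^{|C|}\big((1-\sigma_C)^+\big)^{N-|C|}=\sum_C(N-|C|)\,\sigma_C^{|C|}\big((1-\sigma_C)^+\big)^{N-|C|}.$$
For $C'\not\ni i$ and $C=C'\cup\{i\}$ we have $(\ell+y_i)+y_{C'}=\sigma_C$, $|C'|=|C|-1$ and $N-|C'|=N+1-|C|$, so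
$$\sum_iH^{(i)}(\ell+y_i)=\sum_i\sum_{C\ni i}\sigma_C^{|C|-1}\big((1-\sigma_C)^+\big)^{N+1-|C|}=\sum_C|C|\,\sigma_C^{|C|-1}\big((1-\sigma_C)^+\big)^{N+1-|C|}.$$
For $K^{(i)}$ the same computation applies with each exponent of $1-\sigma_C$ lowered by one and the factor $\mathbf 1\{\sigma_C<1\}$:
$$\sum_iK^{(i)}(\ell)=\sum_{C:\sigma_C<1}(N-|C|)\sigma_C^{|C|}(1-\sigma_C)^{N-1-|C|},\qquad \sum_iK^{(i)}(\ell+y_i)=\sum_{C:\sigma_C<1}|C|\sigma_C^{|C|-1}(1-\sigma_C)^{N-|C|}.$$
Comparing, for all $\ell>0$ outside the exceptional set,
$$K_y'(\ell)=\sum_{i=1}^N\big[K^{(i)}(\ell+y_i)-K^{(i)}(\ell)\big],\tag{8}$$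
$$H_y'(\ell)=-K_y(\ell)+\sum_{i=1}^N\big[H^{(i)}(\ell+y_i)-H^{(i)}(\ell)\big].\tag{9}$$
As a check with $N=1$, $0<y<1$, where $H^{(1)}(\ell)=(1-\ell)^+$: on $(0,1-y)$, (9) gives $-(1+y)-y=-(1+2y)$, and on $(1-y,1)$ it gives $-(1-\ell)-(1-\ell)=-2(1-\ell)$, in agreement with (6).

**Step 2: $K_y$ is nonincreasing.** Induction on $N$. For $N=0$, $K(\ell)=\mathbf 1\{\ell<1\}$. Let $N\ge1$ and suppose every $K^{(i)}$ is nonincreasing. Since $y_i\ge0$, (8) gives $K_y'\le0$ off a finite set. Between exceptional points $K_y$ is smooth, and its only discontinuity is a downward jump. So $K_y$ is nonincreasing.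

**Step 3: $H_y$ is convex.** Induction on $N$. For $N=0$, $H(\ell)=(1-\ell)^+$. Let $N\ge1$ and suppose every $H^{(i)}$ is convex on $(0,\infty)$. For a convex function and fixed $y_i\ge0$, the difference $\ell\mapsto H^{(i)}(\ell+y_i)-H^{(i)}(\ell)$ is nondecreasing. By Step 2, $-K_y$ is nondecreasing. So the right side of (9) is a nondecreasing function on $(0,\infty)$. The continuous, piecewise smooth function $H_y$ has this function as its derivative off a finite set, so $H_y$ is an integral of a nondecreasing function, hence convex. $\blacksquare$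

## 8. Schur-convexity of $\Psi_u$ and proof of the conjecture

**Proof of Theorem 1.** For $n=1$ there is nothing to prove. Let $n\ge2$. We show first that a transfer never increases $\Psi_u$. By symmetry let it act on coordinates $1,2$, from $(x_1,x_2)$ to $(x_1',x_2')$. The sum $s$, and so $b$, is unchanged. If $b\le0$, then $\Psi_u=1$ before and after. If $b>0$, write $x_1'=\lambda x_1+(1-\lambda)x_2$ and $x_2'=(1-\lambda)x_1+\lambda x_2$ with $\lambda\in[0,1]$. Convexity of $H_y$ (Lemma 5), applied to each and added, gives
$$H_y(b+x_1')+H_y(b+x_2')\le H_y(b+x_1)+H_y(b+x_2),$$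
and by (5) $\Psi_u$ does not increase. Since $\Psi_u$ is symmetric, permutations do not change it. If $x\prec z$, Lemma 2 now gives $\Psi_u(x)\le\Psi_u(z)$. For the vector $(\bar x,\dots,\bar x)$ leveling suffices: it consists of at most $n-1$ transfers, so $\Psi_u(x)\ge\Psi_u(\bar x,\dots,\bar x)$. $\blacksquare$

**Proof of Theorem 2.** Apply Theorem 1 to $x=X(\omega)$ and take expectations. By Lemma 1,
$$\psi_n^\sim(t,u)=\mathbb E\,\Psi_u(\bar X_n,\dots,\bar X_n)\le\mathbb E\,\Psi_u(X)=\psi_n(t,u).$$
Multiply by $\mathbb P(N_t=n)$ and sum over $n\ge1$. This proves the De Vylder–Goovaerts conjecture. $\blacksquare$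

## 9. Where $H_y$ is affine, and the equality cases

By (5), a transfer leaves $\Psi_u$ unchanged exactly when the convexity inequality for $H_y$ is an equality. So we need to know where $H_y$ is affine. Formula (6) shows the pattern: affine on $(0,1-|y|)$, a kink at $1-|y|$, strictly convex up to $1$, and zero afterward.

**Lemma 6.**
(a) On $(0,1-|y|)$, if nonempty, $K_y$ is constant and $H_y$ is affine. On $[1,\infty)$, $H_y=0$.
(b) If $1-|y|>0$, then the one-sided derivatives of $H_y$ at $1-|y|$ satisfy $H_y'(1-|y|+)-H_y'(1-|y|-)=1$.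
(c) If $|y|>0$, then $K_y$ is strictly decreasing and $H_y$ is strictly convex on $I=(\max(0,1-|y|),1)$.

**Proof of (a).** Induction on $N$. For $N=0$, $K=1$ and $H=1-\ell$ on $(0,1)$. Let $N\ge1$ and $0<\ell<1-|y|$. All exceptional points $1-y_C$ are at least $1-|y|$, so (8) and (9) hold at $\ell$. Both $\ell$ and $\ell+y_i$ are less than $1-(|y|-y_i)$, so they lie in the interval where, by the induction hypothesis, $K^{(i)}$ is constant and $H^{(i)}$ is affine, say with slope $\alpha_i$. Then (8) gives $K_y'=0$, so $K_y$ is constant, and (9) gives $H_y'=-K_y+\sum_i\alpha_iy_i$, a constant. For $\ell\ge1$ every $\sigma_C\ge1$, and every exponent in (4) is at least $1$, so $H_y(\ell)=0$.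

**Proof of (b).** For $N=0$ the slope of $(1-\ell)^+$ goes from $-1$ to $0$ at $1$. Let $N\ge1$. Since $H_y$ is continuous and piecewise smooth, its one-sided derivatives are the one-sided limits of (9). The $H^{(i)}$ are continuous, and $K_y$ drops by exactly $1$ at $1-|y|$. So the right side of (9) jumps up by $1$.

**Proof of (c).** First we remove zero parameters. If $y_j=0$ and $C\not\ni j$, then $\sigma_C=\sigma_{C\cup\{j\}}=:\sigma$, and the two terms of $K_y$ add up, when $\sigma<1$, to
$$\sigma^{|C|}(1-\sigma)^{N-|C|}+\sigma^{|C|+1}(1-\sigma)^{N-|C|-1}=\sigma^{|C|}(1-\sigma)^{N-1-|C|}\big[(1-\sigma)+\sigma\big].$$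
So $K_y=K^{(j)}$. The same pairing with exponents of $(1-\sigma)^+$ raised by one gives $H_y=H^{(j)}$; if $\sigma\ge1$ all terms involved are $0$. Hence we may assume that $N\ge1$ and all $y_i>0$.

It suffices to show that $K_y$ is strictly decreasing on $I$. For then, in (9), $-K_y$ is strictly increasing on $I$ and the remaining sum is nondecreasing by Lemma 5, so $H_y'$ is strictly increasing on $I$ off a finite set, and $H_y$ is strictly convex there.

We use induction on $N$. Let $\ell\in I$ be non-exceptional and fix any $i\in[N]$. Put $p=1-(|y|-y_i)$, the point where $K^{(i)}$ has its jump if $p>0$. Since $\ell>1-|y|$, we have $p<\ell+y_i$. Since $p$ has the form $1-y_C$ with $C=[N]\setminus\{i\}$ and $\ell$ is not exceptional, $\ell\ne p$.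

- If $\ell<p$, then $0<\ell<p<\ell+y_i$, so the downward jump of the nonincreasing function $K^{(i)}$ at $p$ gives $K^{(i)}(\ell+y_i)<K^{(i)}(\ell)$. This case covers $N=1$, where $p=1>\ell$.
- If $\ell>p$, then $p<\ell<1$, so $|y|-y_i>0$ and $N\ge2$, and $\ell\in(\max(0,p),1)$. On this interval $K^{(i)}$ is strictly decreasing by the induction hypothesis, and it is nonincreasing everywhere, so again $K^{(i)}(\ell+y_i)<K^{(i)}(\ell)$.

All summands in (8) are $\le0$ by Lemma 5, and the $i$-th is $<0$. So $K_y'(\ell)<0$ for all $\ell\in I$ outside a finite set. The only possible discontinuity of $K_y$, at $1-|y|$, is not in $I$, so $K_y$ is continuous on $I$ and strictly decreasing there. $\blacksquare$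

**Proof of Theorem 3** ($ct=1$). If $n=1$, equality holds and all $x_i$ are equal. If $s\le u$ both sides are $0$, and if $s\ge u+1$ both are $1$ (Section 3). Let now $n\ge2$ and $u<s<1+u$, so that $0<b<1$ and $0<w<1$.

**Step 1: translate positions on the $\ell$-axis.** Take two coordinates with values $p>q$, let $y$ be the rest, so $|y|=s-p-q$. Since $b=1-w$ and $w=s-u$,
$$b+p\le1-|y|\iff p+|y|\le w\iff s-q\le s-u\iff q\ge u,\qquad\qquad b+q\ge1\iff q\ge w.\tag{10}$$

**Step 2: the conditions are sufficient.** If all $x_i$ are equal, there is nothing to show. Suppose $\min_ix_i\ge u$ or $\min_ix_i\ge w$. Level $x$ to $(\bar x,\dots,\bar x)$. No transfer decreases the minimum, so in every transfer the smaller coordinate satisfies $q\ge u$, respectively $q\ge w$. In the first case, by (10), $[b+q,b+p]\subset(0,1-|y|]$, where $H_y$ is affine by Lemma 6(a) and continuity. In the second case $[b+q,b+p]\subset[1,\infty)$, where $H_y=0$. Either way $H_y(b+p')+H_y(b+q')=H_y(b+p)+H_y(b+q)$, and by (5) $\Psi_u$ does not change.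

**Step 3: the conditions are necessary.** Suppose the $x_i$ are not all equal and $q:=\min_ix_i<\min(u,w)$. We show strict inequality. Let $p=\max_ix_i>q$, let $y$ be the rest, and put $\ell_2=b+q<\ell_1=b+p$. By (10), $\ell_2<1$ and $\ell_1>1-|y|$. Then $H_y$ is not affine on $[\ell_2,\ell_1]$:

- if $\ell_2<1-|y|$, then $1-|y|\in(\ell_2,\ell_1)$ is positive and $H_y$ has there the kink of Lemma 6(b);
- if $\ell_2\ge1-|y|$, then $|y|\ge1-\ell_2>0$, and $(\ell_2,\min(\ell_1,1))$ is a nonempty subinterval of $I$, where $H_y$ is strictly convex by Lemma 6(c).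

A convex function $h$ on $[\ell_2,\ell_1]$ with $h(m)=\frac12(h(\ell_1)+h(\ell_2))$ at the midpoint $m$ is affine there. Indeed, let $g$ be $h$ minus its chord, so $g\le0$ and $g=0$ at $\ell_2,m,\ell_1$. If $g(z)<0$ for some $z$ strictly between $\ell_2$ and $m$, then $m$ is a proper convex combination of $z$ and $\ell_1$, which forces $g(m)<0$, a contradiction; the other side is the same. Therefore
$$2H_y\Big(b+\frac{p+q}2\Big)<H_y(b+p)+H_y(b+q).$$
Since $b>0$, (5) shows that replacing $p,q$ by $\frac{p+q}2,\frac{p+q}2$ strictly decreases $\Psi_u$. The new vector has the same mean, so by Theorem 1 its value is still at least $\Psi_u(\bar x,\dots,\bar x)$. Hence $\Psi_u(x)>\Psi_u(\bar x,\dots,\bar x)$.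

**Step 4: the statement on $\psi_n$.** By Lemma 1, $\psi_n(t,u)-\psi_n^\sim(t,u)=\mathbb E\big[\Psi_u(X)-\Psi_u(\bar X_n,\dots,\bar X_n)\big]$. The integrand is nonnegative by Theorem 1, so the expectation is positive iff the integrand is positive with positive probability. By the first part (in the original units), the integrand is positive exactly on the event displayed in Theorem 3. $\blacksquare$

For $u=0$ the condition $\min_ix_i\ge u$ always holds, so $\Psi_0(x)=\Psi_0(\bar x,\dots,\bar x)$ for every $x$. This agrees with the fact $\psi^\sim(t,0)=\psi(t,0)$ recalled in Section 2. In the example after (1), $u=w=\frac14$ and $\min x_i=0$, so the inequality had to be strict.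

## 10. Weak submajorization, sharp bounds, and the role of exchangeability

In this section $c$ and $t$ are general again. For part (a) we need one more fact on majorization (Marshall–Olkin–Arnold, Prop. 5.A.9).

**Lemma 7.** If $x,y\in[0,\infty)^n$ and $x$ is weakly submajorized by $y$, then there is $z$ with $x\le z$ coordinatewise and $z\prec y$.

**Proof.** The set of all $v\ge x$ that are weakly submajorized by $y$ is nonempty (it contains $x$), closed (the sum of the $k$ largest entries is a continuous function) and bounded (entries are nonnegative with total at most that of $y$). Choose $z$ in it with maximal total. We claim that the totals of $z$ and $y$ agree, which means $z\prec y$. Write $z_1\ge\dots\ge z_n$ and $y_1\ge\dots\ge y_n$ for the sorted entries, and suppose the total of $z$ is smaller. Let $m\in\{0,\dots,n-1\}$ be the largest index with $\sum_{i\le m}z_i=\sum_{i\le m}y_i$. If $m\ge1$, the inequality for $m-1$ gives $z_m\ge y_m$, and strictness at $m+1$ gives $z_{m+1}<y_{m+1}\le y_m\le z_m$. So $z_m>z_{m+1}$ if $m\ge1$. Raise the entry $z_{m+1}$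 by a small $\varepsilon>0$. The order is preserved, the partial sums up to $m$ do not change, and those from $m+1$ on had positive slack. The new vector is in the set and has a larger total, a contradiction. $\blacksquare$

**Proof of Theorem 4.**

**Part (a): weak submajorization.** $\Psi_u$ is nondecreasing in each coordinate: with the same $U_i$, raising some $x_i$ enlarges the event in its definition. With $z$ from Lemma 7, monotonicity and Theorem 1 give $\Psi_u(x)\le\Psi_u(z)\le\Psi_u(y)$.

**Part (b): sharp bounds.** For nonnegative $x$ with total $s$ we have $(\bar x,\dots,\bar x)\prec x\prec(s,0,\dots,0)$: the mean of the $k$ largest entries is at least $\bar x$, and their sum is at most $s$. By Theorem 1, $\Psi_u(\bar x,\dots,\bar x)\le\Psi_u(x)\le\Psi_u(s,0,\dots,0)$. For $(s,0,\dots,0)$ only the payment at $U_1$ matters, so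
$$\Psi_u(s,0,\dots,0)=\mathbb P(s>u+ct\,U_1)=\min\Big\{\frac{(s-u)^+}{ct},1\Big\}.$$
Both bounds are values of $\Psi_u$ at vectors of length $n$ with total $s$, so both are attained. Taking expectations with $x=X$ and using Lemma 1,
$$\psi_n^\sim(t,u)\le\psi_n(t,u)\le\mathbb E\min\Big\{\frac{(S_n-u)^+}{ct},1\Big\}.$$

**Part (c): a non-exchangeable model where the inequality fails.** Take $n=2$, $c=t=1$, $u=0$, and deterministic claims: the first to arrive has size $0$, the second has size $a\in(0,1)$. Ruin occurs iff $0>T_1$ or $a>T_2$, i.e. iff $T_2<a$, which has probability $a^2$. With equalized claims $\frac a2,\frac a2$ we have $w=a$, and (1) gives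
$$a^2+(1-a)\Big[\frac a2+\frac a2\Big]=a>a^2 .$$
So for claims that are not exchangeable, equalizing can raise the ruin probability. $\blacksquare$
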